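# Every btt-incomplete c.e. bounded truth-table degree branches

## 1. The theorem and its reading in $\mathcal C_{btt}$

**Theorem 1.** Let $A$ be c.e. with $K\not\le_{btt}A$. There are c.e. sets $X_0,X_1$ such that $A\oplus X_0\not\le_{btt}A$, $A\oplus X_1\not\le_{btt}A$, and every set $V$ (c.e. or not) with $V\le_{btt}A\oplus X_0$ and $V\le_{btt}A\oplus X_1$ satisfies $V\le_{btt}A$.

**Corollary 2.** Every btt-incomplete c.e. bounded truth-table degree is branching in $\mathcal C_{btt}$. In fact a c.e. btt-degree is branching in $\mathcal C_{btt}$ if and only if it is not the degree of $K$.

Here is what the words mean. A set $A$ is *bounded truth-table reducible* to $B$, written $A\le_{btt}B$, if there are $e$ and $k$ such that $A=[e]^B$, where $[e]$ is a truth-table reduction, and for every $x$ the truth table $[e](x)$ queries at most $k$ numbers. The bound $k$ does not depend on $x$. The partial order $\mathcal C_{btt}$ consists of the btt-degrees that contain c.e. sets. A degree is *branching* in $\mathcal C_{btt}$ if it is the meet, in $\mathcal C_{btt}$, of two degrees of $\mathcal C_{btt}$ strictly above it. A c.e. btt-degree is *btt-incomplete* if it is not the degree of $K=\{e:\{e\}(e)\downarrow\}$.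

The corollary follows from the theorem. Every c.e. set is many-one reducible to $K$, so a c.e. set $A$ has btt-incomplete degree exactly when $K\not\le_{btt}A$. Take $X_0,X_1$ from the theorem. The degrees of $A\oplus X_0$ and $A\oplus X_1$ lie in $\mathcal C_{btt}$ and are strictly above that of $A$. Any degree of $\mathcal C_{btt}$ below both is below that of $A$. So $\deg(A)$ is their meet. Conversely, nothing in $\mathcal C_{btt}$ is strictly above $\deg(K)$, so $\deg(K)$ is not branching.

The question is taken from "Every Incomplete Computably Enumerable Truth-Table Degree Is Branching". It is known that every *Turing*-incomplete c.e. btt-degree is branching in $\mathcal C_{btt}$. The corollary asks only for btt-incompleteness, so it also covers those $A$ with $K\le_TA$ but $K\not\le_{btt}A$. The proof below does not split according to which of these holds.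

The shape of the proof is unusual in one respect. We construct a pair $(C_0,C_1)$ and, alongside it, many auxiliary pairs $(B_0^\alpha,B_1^\alpha)$. We show that one of these pairs is as required, and we do not say which.

## 2. Bounded procedures and their queries

A *bounded procedure* $\Theta=(e,k)$ works as follows: $\Theta(x)\downarrow$ if $\varphi_e(x)$ halts and outputs a truth table with at most $k$ queries, and then $\Theta^Z(x)\in\{0,1\}$ is the value of that table on the set $Z$. Thus $X\le_{btt}Y$ if and only if $X=\Theta^Y$ for some total bounded procedure $\Theta$. The number $k$ is its norm bound.

*Examples.* The complement of $A$ is btt-reducible to $A$ with one query. The set $\{n:\text{exactly one of }2n,2n+1\text{ is in }A\}$ is btt-reducible to $A$ with two. The obvious description of $\{n:|A\cap[0,n]|\text{ is even}\}$ is a truth-table reduction with $n+1$ queries at $n$, so that description is not a bounded procedure.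

We write $\Theta(x)[s]\downarrow$ if the computation halts in at most $s$ steps and all queried numbers are $<s$. For an oracle $A\oplus X=\{2z:z\in A\}\cup\{2z+1:z\in X\}$, a query of $2z$ is called the *$A$-query* $z$ and a query of $2z+1$ the *$X$-query* $z$. If $\Theta(x)[s]\downarrow$, then its $A$-queries and $X$-queries are also $<s$.

One fact will end both halves of the argument: if $G$ is computable and $W=\Theta^{A\oplus G}$ with $\Theta$ total, then $W\le_{btt}A$. Indeed, replace each $G$-query in the truth table by its value; the norm does not grow.

Fixed notation:

* $(A_s)$ enumerates $A$ and $(K_s)$ enumerates $K$, by increasing finite sets.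
* $\langle c,n\rangle\ge\max(c,n)$ is a computable bijective pairing, and $\omega^{[c]}=\{\langle c,n\rangle:n\in\omega\}$ is the $c$-th *column*.
* $(\Theta_a)$ lists all bounded procedures, $(\Phi_i,\Psi_i)$ lists all pairs of them, and $(a_i,\iota_i)$ lists all of $\omega\times\{0,1\}$.
* $Y_i(x)$ is the set of $A$-queries of $\Phi_i(x)$ and $\Psi_i(x)$. If $p_i$ is the larger of the two norm bounds, then $|Y_i(x)|\le2p_i$.

## 3. The case $A=\emptyset$: a finite-injury argument

Take $A=\emptyset$. Then Theorem 1 asks for noncomputable c.e. sets $C_0,C_1$ such that only computable sets are btt-reducible to both. We do this case by hand, since its central move returns later. We write $\Phi^{C}$ for $\Phi^{\emptyset\oplus C}$ and meet, in the order of priority $R_0,S_0,R_1,S_1,\dots$,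

* $R_e$: $C_{\iota_e}\ne\Theta_{a_e}^\emptyset$;
* $S_e$: if $\Phi_e^{C_0}=\Psi_e^{C_1}=W$ is total, then $W$ is computable.

$R_e$ has a witness $w_e$. $S_e$ has a threshold $m_e$, and we put $H=\{z:z>m_e\}$. Say $x\le s$ is *eligible* for $S_e$ at $s$ if $\Phi_e(x)[s]\downarrow$, $\Psi_e(x)[s]\downarrow$ and, for the current $C_0,C_1$,
$$\Phi_e^{C_0}(x)=\Psi_e^{C_1}(x)\ne\Phi_e^{C_0\cup H}(x).\tag{1}$$
To *light* $x$ means to put all $C_0$-queries $z\in H$ of $\Phi_e(x)$ into $C_0$.

At stage $s$ let the first strategy, among the first $s$ in the list, that has something to do act once, and initialise all weaker strategies (they lose witnesses, thresholds and the memory of having lit). What a strategy has to do is this.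

* $R_e$: if $w_e$ is undefined, choose it larger than $s$ and all numbers mentioned so far. If $w_e\notin C_{\iota_e}$, $\Theta_{a_e}(w_e)[s]\downarrow$ and $\Theta^\emptyset_{a_e}(w_e)=0$, put $w_e$ into $C_{\iota_e}$.
* $S_e$: if $m_e$ is undefined, choose it larger than $s$ and all numbers mentioned so far. If $S_e$ has not lit since its last initialisation and some $x$ is eligible, light one.

After its last initialisation a strategy acts at most twice, so by induction each strategy is initialised finitely often and acts finitely often.

*$R_e$ is met.* Consider the final $w_e$. Another $R_{e'}$ uses other numbers. A stronger $S_{e'}$ that lights initialises $R_e$. A weaker $S_{e'}$ has a threshold chosen after $w_e$, hence larger than $w_e$, and lights only numbers above it. So $w_e\in C_{\iota_e}$ only if $R_e$ put it there, that is, only if $\Theta^\emptyset_{a_e}(w_e)=0$; and if $\Theta_{a_e}^\emptyset$ is total with value $0$ at $w_e$, then $R_e$ does put it there. In all cases $C_{\iota_e}\neq\Theta^\emptyset_{a_e}$.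

*$S_e$ is met.* Consider the final threshold $m_e$. Suppose $S_e$ lights $x$ at a stage $s$ afterwards. All queries of $\Phi_e(x),\Psi_e(x)$ are $<s$. Stronger strategies never act again, and weaker ones are initialised and later use only numbers $>s$. So finally $\Psi_e^{C_1}(x)$ has its old value, and $\Phi_e^{C_0}(x)$ has the value $\Phi_e^{C_0\cup H}(x)$ of stage $s$; by (1) these differ. Suppose instead that $S_e$ never lights with this threshold, and $\Phi_e^{C_0}=\Psi_e^{C_1}=W$ is total. If $W(x^*)\neq\Phi_e^{C_0\cup H}(x^*)$ for some $x^*$, then $x^*$ is eligible at all large stages and $S_e$ would light. So $W=\Phi_e^{C_0\cup H}$. The set $C_0\cup H$ is cofinite, hence computable, and so $W$ is computable.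

The central move is to compare $\Phi(x)$ on $C_0$ with $\Phi(x)$ on the *simple* set $C_0\cup H$. Either some difference between them is turned into a permanent disagreement, or $W$ is computed from the simple set.

## 4. What a change in $A$ destroys, and what it yields

Now let $A$ be arbitrary. Two things break.

**Witnesses.** A single witness $w$ for $C_\iota\ne\Theta^A$ is not enough: after $w$ enters $C_\iota$, the set $A$ may change on the queries of $\Theta(w)$ and make $\Theta^A(w)=1$. A new witness may suffer the same fate, and so on without end. The remedy is to code $K$: use a whole column $\omega^{[c]}$ and put $\langle c,n\rangle$ into $C_\iota$ only for $n\in K$. If this goes on forever, $K\le_{btt}A$ (Lemma 3). The price is that a column is infinite, so no threshold $m$ lies above it. The set $H$ must leave out certain columns: $H=\{z>m:z\notin\Pi\}$ with $\Pi$ a finite union of columns. Then $C_0\cup H$ differs from $H$ only by $C_0\cap([0,m]\cup\Pi)$, and it is computable if $C_0$ has only finitely many elements in each column of $\Pi$.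

**Lighting.** Let $\Phi(x)$ be the table for "$3\in A$ or $z\in C_0$", and $\Psi(x)$ the table for "$3\in A$", with $3\notin A_s$, $z\in H$, $z\notin C_0$. Both values are $0$, while $\Phi^{A_s\oplus(C_0\cup H)}(x)=1$. So $x$ is eligible. Lighting puts $z$ into $C_0$, and the values become $1$ and $0$. If $3$ enters $A$ later, both values are $1$, and the disagreement is lost.

The sensible first attempt is to light again whenever this happens. Here it stops working. A lighting throws numbers of $H$ into $C_0$, and these may lie in the columns of weaker strategies, which must then be initialised. If $A$ answers every lighting, the weaker strategies are initialised infinitely often and get no permanent column. Adding their columns to $\Pi$ does not help: there is no end of weaker strategies, $\Pi$ would grow to an infinite union of columns, $H$ would change infinitely often, and the last paragraph of Section 3 would have no fixed set $C_0\cup H$ to work with.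

What gets us past this point is to look at what the failed lighting *did* achieve. In the example, $A$ was forced to change on $\{3\}$. In general: if $x$ is eligible and protected from other enumerations, then lighting $x$ leaves $A$ two options. Either $\Phi^{A\oplus C_0}(x)\neq\Psi^{A\oplus C_1}(x)$ forever, or $A$ changes on $Y(x)$, a set of at most $2p$ numbers *known in advance*. So an eligible $x$ is a resource, an $A$-change on demand. It should be stored, and spent only for a purpose.

We store it as a *guard* for an enumeration into an auxiliary set. Suppose $S$ builds its own sets $B_0,B_1$ by *modules* $P_0,P_1,\dots$, where $P_l$ has a column $d_l$ and enumerates elements of this column into $B_{\iota_l}$, only after $A$ has changed on $Y(x_l)$, where $x_l$ is the current guard of $P_l$. To know what a fixed truth table sees of $B_0$ and $B_1$, one asks $A$ whether it changes on $Y(x_l)$, for the boundedly many $l$ whose columns matter. If $A$ never changes there, nothing enters the column. If it changes, we do not know *what* enters. Two devices make this harmless.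

* When $P_l$ becomes active, all $P_j$ with $j>l$ are *deleted*, and $P_j$ then *dumps*: it puts into its set everything in its column up to the current stage. So above the least changed index, everything is known.
* The one column that remains unknown, that of the least changed index $l$, belongs to the side $\iota_l$ only. A set $V$ below both $A\oplus B_0$ and $A\oplus B_1$ can be computed on the *other* side.

For instance, let the relevant modules be $P_0,P_1,P_2$ with sides $0,1,0$, and let $A$ change on $Y(x_1)$ and $Y(x_2)$ but not on $Y(x_0)$. On side $0$ everything is known: column $d_0$ is unchanged, and the relevant part of column $d_2$ is in $B_0$. On side $1$ the column $d_1$ is unknown. So we evaluate the reduction to $A\oplus B_0$.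

Dumping is also an enumeration, so it too needs a changed guard. If $P_l$ wants to act and a higher $P_q$ has an unchanged guard, then we first light $P_q$ to force the change.

This gives a dichotomy. If some $S$ stores guards successfully for all its modules, its pair $(B_0,B_1)$ works. Otherwise we shall see that $S$ lights only finitely often, or that enough is protected, and then $(C_0,C_1)$ works. The rest is the precise version.

## 5. Coding $K$ into one column

The purpose of this section is to isolate the only place where $K\not\le_{btt}A$ is used.

Let $c$ be a number, $i$ an index, and $X$ a set under enumeration. We say *$n$ is wanted for $(c,i,X)$ at $s$* if $n<s$, $n\in K_s$, $\langle c,n\rangle\notin X$ (currently), and for all $z\le\langle c,n\rangle$: $\Theta_{a_i}(z)[s]\downarrow$ and $\Theta_{a_i}^{A_s}(z)=X(z)$ (currently).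

**Lemma 3.** Let $X$ be c.e. with $\langle c,n\rangle\notin X$ for all $n\notin K$.

(a) If infinitely many $n$ are wanted for $(c,i,X)$ at some stage, then $X=\Theta^A_{a_i}$.

(b) If $X=\Theta_{a_i}^A$, then each $n\in K$ with $\langle c,n\rangle\notin X$ is wanted at all sufficiently large stages.

(c) If $X=\Theta_{a_i}^A$, then some $n\in K$ has $\langle c,n\rangle\notin X$.

*Proof.* (a) At each stage $s$ only finitely many $n$ (all $<s$) are wanted. So, given $z$, there are infinitely many stages at which some $n\ge z$ is wanted. As $\langle c,n\rangle\ge n\ge z$, at these stages $\Theta_{a_i}(z)[s]\downarrow$ and $\Theta_{a_i}^{A_s}(z)=X(z)$ currently. In the limit, $\Theta_{a_i}^A(z)=X(z)$.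

(b) The condition concerns finitely many $z$. For each of them $\Theta_{a_i}(z)$ halts, $A$ settles on its queries, and $X(z)$ settles; the final values agree.

(c) Otherwise $n\in K\iff\langle c,n\rangle\in X\iff\Theta_{a_i}^A(\langle c,n\rangle)=1$ for all $n$, so $K\le_{btt}A$. $\square$

## 6. The tree, the modules and the guards

**Tree.** Let $\Lambda=\{u_j,n_j:j\in\omega\}\cup\{f\}$, ordered by
$$u_0<u_1<u_2<\dots\;<\;\dots<n_2<n_1<n_0<f.$$
Nodes are the elements of $\Lambda^{<\omega}$. We write $\alpha<_L\beta$, "$\beta$ is to the right of $\alpha$", if $\gamma^\frown o\subseteq\alpha$ and $\gamma^\frown o'\subseteq\beta$ for some $\gamma$ and some $o<o'$. This relation is transitive, and it is preserved when $\alpha$ or $\beta$ is replaced by an extension.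

A node $\alpha$ with $|\alpha|=i$ carries two strategies.

* $R_\alpha$ works for $C_{\iota_i}\ne\Theta_{a_i}^A$. It has a column number $c_\alpha$, or $c_\alpha$ is undefined.
* $S_\alpha$ deals with $(\Phi,\Psi)=(\Phi_i,\Psi_i)$ and enumerates its own sets $B_0^\alpha,B_1^\alpha$. We write $Y=Y_i$.

**Modules.** $S_\alpha$ has a finite list of modules $P_0,\dots,P_q$; $P_q$ is the *top*. The module $P_l$ has a column $d_l$, a threshold $m_l$, a finite union of columns $\Pi_l$ and a finite set $F_l$. It may have a *guard* $(x_l,t_l)$. It works for $B^\alpha_{\iota_l}\ne\Theta^A_{a_l}$, and $\iota_l$ is called its *side*. Put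
$$H_l=\{z>m_l:z\notin\Pi_l\}.$$
The set $F_l$ collects the $n$ for which $P_l$ would like to enumerate $\langle d_l,n\rangle$.

The guard $(x_l,t_l)$ *has changed* at $s$ if $A_s\ne A_{t_l}$ on $Y(x_l)$. As the $A_s$ increase, a changed guard stays changed. $P_l$ is *critical* if it has a guard and, in addition, the guard has changed or $F_l\ne\emptyset$. At times $S_\alpha$ is *waiting*, either for "act" or for "close".

**Initialising.** To initialise $S_\alpha$: remove all modules, stop waiting, and replace $B^\alpha_0,B^\alpha_1$ by new empty sets. To initialise $\alpha$: make $c_\alpha$ undefined and initialise $S_\alpha$. At the beginning all nodes are in this initial state. A number is *fresh* at $s$ if it is larger than $s$ and than all numbers enumerated into any set or used as columns so far.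

**Actions on modules of $S_\alpha$ at stage $s$.**

* *Create $P_l$*: $d_l$ is fresh, $m_l=s$, $F_l=\emptyset$, there is no guard, and $\Pi_l=\bigcup\omega^{[c_\beta]}$ over all $\beta$ with $c_\beta$ currently defined and: $\beta\subseteq\alpha$, or $\beta<_L\alpha$, or $\beta\supseteq\alpha^\frown u_j$ with $j<l$.
* *Dump $P_l$*: put all $\langle d_l,n\rangle\le s$ into $B^\alpha_{\iota_l}$.
* *Light $P_q$* (which has a guard): put into $C_0$ all $C_0$-queries $z\in H_q$ of $\Phi(x_q)$, and initialise all $\beta\supseteq\alpha^\frown o$ with $o\in\{u_l:l\ge q\}\cup\{n_l:l\in\omega\}\cup\{f\}$. This set of outcomes is closed upwards in $\Lambda$.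

**Eligibility.** $x$ is *eligible for $P_q$ at $s$* if $x\le s$, $\Phi(x)[s]\downarrow$, $\Psi(x)[s]\downarrow$, and with the current $C_0,C_1$
$$\Phi^{A_s\oplus C_0}(x)=\Psi^{A_s\oplus C_1}(x)\ne\Phi^{A_s\oplus(C_0\cup H_q)}(x).\tag{2}$$

In the example of Section 4, $Y(x)=\{3\}$; the guard $(x,s)$ changes when $3$ enters $A$.

The outcomes mean the following: $f$, we wait for a guard that was lit to change; $u_j$, the module $P_j$ has just lost a changed guard; $n_j$, the top module is $P_j$ and has no guard. The definition of $\Pi_l$ says which columns a lighting of $P_l$ must respect: those of nodes that the lighting does not initialise and that it could hit.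

## 7. The construction

**Run of $S_\alpha$ at stage $s$.** It yields an outcome.

*Instruction 1.* If there are no modules, create $P_0$.

*Instruction 2.* If $S_\alpha$ is waiting, with top $P_q$: if the guard of $P_q$ has not changed, the outcome is $f$; stop. Otherwise stop waiting. If the purpose was "act": put $\langle d_q,n\rangle$, $n\in F_q$, into $B_{\iota_q}^\alpha$, set $F_q=\emptyset$, remove the guard of $P_q$; the outcome is $u_q$; stop. If the purpose was "close": dump and delete $P_q$; go to Instruction 3.

*Instruction 3.* For each $P_l$ with an unchanged guard and $F_l=\emptyset$, let $F_l$ be the set of all $n$ wanted for $(d_l,l,B^\alpha_{\iota_l})$ at $s$.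

*Instruction 4.* If some module is critical, let $l$ be the least index of a critical module, and $P_q$ the top.

* 4a: $q>l$ and $P_q$ has no guard or a changed guard. Dump and delete $P_q$; repeat Instruction 4.
* 4b: $q>l$ otherwise. Light $P_q$, wait for "close"; the outcome is $f$; stop.
* 4c: $q=l$ and the guard has changed. Put $\langle d_l,n\rangle$, $n\in F_l$, into $B^\alpha_{\iota_l}$; set $F_l=\emptyset$; remove the guard; the outcome is $u_l$; stop.
* 4d: $q=l$ otherwise. Light $P_l$, wait for "act"; the outcome is $f$; stop.

*Instruction 5.* If no module is critical (then the top $P_q$ has no guard, by Lemma 4): if some $x$ is eligible for $P_q$, give $P_q$ the guard $(x,s)$ with $x$ least, and create $P_{q+1}$; the outcome is $n_{q+1}$. Otherwise the outcome is $n_q$.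

**Stage $s\ge1$.** Start by visiting $\alpha=\emptyset$. When visiting $\alpha$ with $|\alpha|<s$, $i=|\alpha|$:

(a) If $c_\alpha$ is undefined, let it be fresh.

(b) If some $n$ is wanted for $(c_\alpha,i,C_{\iota_i})$, then $R_\alpha$ *acts*: put $\langle c_\alpha,n\rangle$ into $C_{\iota_i}$ for all such $n$; initialise $S_\alpha$ and all $\beta$ with $\alpha\subsetneq\beta$ or $\alpha<_L\beta$; end the stage.

(c) Otherwise run $S_\alpha$ and let $o$ be the outcome. Initialise all nodes to the right of $\alpha^\frown o$. Visit $\alpha^\frown o$ if $|\alpha|+1<s$; otherwise end the stage, where $\alpha^\frown o$ also counts as visited but does nothing.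

At every moment only finitely many nodes are not in the initial state, and the loop in Instruction 4 ends because each repetition deletes a module. So the construction is effective. There are three kinds of initialisation: by action of some $R_\gamma$, by the outcome of some $S_\gamma$, by lighting of some $S_\gamma$. Inspection of these gives:

(O1) Whenever $\alpha$ or $S_\alpha$ is initialised, so are all $\beta\supsetneq\alpha$. In each kind, the set of initialised nodes is closed under extensions, and when $R_\alpha$ acts, all proper extensions of $\alpha$ are included.

(O2) If $\gamma$ is visited, then all nodes to the right of $\gamma$ are initialised at that stage before $\gamma$ does anything. Such a node is to the right of some $\delta^\frown o\subseteq\gamma$, where $o$ is the outcome of $S_\delta$.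

(O3) $S_\alpha$ is initialised only together with $\alpha$ or when $R_\alpha$ acts. The root is never initialised.

(O4) Column numbers $c_\beta,d_l$ chosen at different times are different.

(O5) After $S_\alpha$ has run at a stage, only proper extensions of $\alpha$ are visited at that stage. These do not initialise $\alpha$ or $S_\alpha$.

(O6) A node in its initial state stays in it until it is visited.

## 8. How the list of modules evolves

The purpose of the next lemma is bookkeeping: which modules have guards, and what must have happened when a module was deleted and created again.

**Lemma 4.** Between initialisations of $S_\alpha$ the following hold.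

(i) After each run all modules except possibly the top have guards. If $S_\alpha$ is not waiting then, the top has no guard; if it is waiting, the top has one. A run that deletes a module does not reach Instruction 5. At Instruction 5 the top has no guard. Only a top module can be lit, lose its guard or be deleted. Hence, while a given module $P_j$ exists, each $P_l$ with $l<j$ keeps its guard and is not lit, and outcome $u_l$ does not occur.

(ii) If the outcome is $u_j$ or $n_j$, then after the run the top is $P_j$, without guard, and $S_\alpha$ is not waiting. If the outcome is $f$, then $S_\alpha$ is waiting.

(iii) A module $P_j$ loses its guard without being deleted only with outcome $u_j$, and $F_j$ is emptied only then. When $P_j$ is deleted, some $P_l$ with $l<j$ is critical. $P_0$ is never deleted. If $P_j$ is deleted at $s$ and a new $P_j$ is created later, at $s'$, then $s'>s$ and some outcome $u_l$ with $l<j$ occurs at a stage in $[s,s')$.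

*Proof.* The first sentence of (iii) is read off Instructions 2 and 4c. It implies that a critical module stays critical until it loses its guard or is deleted.

*Deletions.* We show that at each deletion a lower module is critical, and that a deleting run does not reach Instruction 5. If $P_j$ is deleted in 4a, the least critical index is smaller than $j$. If $P_j$ is deleted in Instruction 2, then it was lit in 4b while some $P_l$ with $l<j$ was critical. Since then every run stopped in Instruction 2 with outcome $f$ and changed nothing, so $P_l$ is still there and critical. In both cases a critical module remains after the deletion, and the run goes on to Instruction 4. As long as 4a applies, the module of least critical index is not deleted. So the run ends in 4b, 4c or 4d. In particular $P_0$ is never deleted.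

*First part of (i), by induction on runs.* The first run after an initialisation creates $P_0$ without guard. It is not critical, so the run goes to Instruction 5. Consider any run, assuming the claim before it (or that $P_0$ was just created).

* It stops in Instruction 2 with $f$: nothing changes. It stops there with $u_q$: the top loses its guard and waiting stops.
* It stops in 4b or 4d: the top has a guard and waiting begins. It stops in 4c: the top loses its guard, and $S_\alpha$ is not waiting.
* It stops in Instruction 5: nothing was deleted. A run that begins in waiting stops in Instruction 2 or deletes a module, so this run did not begin in waiting. Hence the top had no guard before the run, and has none when Instruction 5 begins. Afterwards the top is $P_q$ without guard, or it is $P_{q+1}$ without guard while $P_q$ has a guard.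

In all cases the modules other than the top have guards; a module that becomes the top through a deletion had a guard before.

The remaining claims of (i), and (ii), are read off the instructions. For the last sentence of (i): when $P_j$ with $j>0$ is created, all $P_l$ with $l<j$ have guards, and they are not the top while $P_j$ exists.

*Last sentence of (iii).* Here $j>0$. A new $P_j$ is created only in Instruction 5, when no module is critical; since a deleting run does not reach Instruction 5, $s'>s$. Suppose no outcome $u_l$ with $l<j$ occurs in $[s,s')$. The outcome at $s'$ is $n_j$. At the deletion of $P_j$ some $P_{l_0}$ with $l_0<j$ is critical. At Instruction 5 of stage $s'$ it is no longer critical or no longer there. It did not lose its guard while staying in the list, since that gives outcome $u_{l_0}$. So it was deleted, and at that time some $P_{l_1}$ with $l_1<l_0$ was critical. The same argument applies to $P_{l_1}$, and so on. This gives an infinite descending sequence of numbers, a contradiction. $\square$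

The next lemma says that a new guard starts with a clean slate: whatever will be visited below $\alpha$ while the guard is in place has forgotten its past.

**Lemma 5.** Suppose $P_l$ of $S_\alpha$ receives a guard at stage $t$. After the run of $S_\alpha$ at $t$ and the initialisations following it, all $\beta\supseteq\alpha^\frown o$ with $o\in\{u_j,n_j:j>l\}\cup\{f\}$ are in the initial state.

*Proof.* The outcome at $t$ is $n_{l+1}<f$, so the nodes extending $\alpha^\frown f$ are initialised. For the others, let $t^-<t$ be the last stage, since the last initialisation of $S_\alpha$, with outcome in $\{u_j,n_j:j>l\}$.

If there is no such stage: after the initialisation of $S_\alpha$ (or at the beginning) all proper extensions of $\alpha$ were in the initial state, by (O1). The $\beta$ in question have not been visited since, so the claim holds by (O6).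

Otherwise, at the end of the run at $t^-$ the top is some $P_j$ with $j>l$, so $P_l$ has a guard. Just before Instruction 5 of stage $t$, there is a $P_l$ without guard. Stage $t$ has outcome $n_{l+1}$, deletes nothing, and creates only $P_{l+1}$ in Instruction 5. So in the stages of $(t^-,t)$ one of two things happened. Either $P_l$ lost its guard, with outcome $u_l$; or $P_l$ was deleted and created again, and then some outcome $u_{l'}$ with $l'<l$ occurred, by Lemma 4(iii). In both cases an outcome $u_{l'}$ with $l'\le l$ occurred at a stage in $(t^-,t)$. It initialised all nodes extending $\alpha^\frown u_j$ or $\alpha^\frown n_j$ with $j>l$, and these were not visited again before the outcome of stage $t$ was taken. $\square$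

## 9. Who can enumerate small numbers into $C_0\cup C_1$

For the lighting argument we must know that while a guard is in place, nothing disturbs the computations at its $x$ except its own lighting.

**Lemma 6 (no interference).** Let $P_l$ of $S_\alpha$ receive the guard $(x,t)$. Suppose that up to the end of stage $s\ge t$ it keeps this guard (in particular it is not deleted) and $S_\alpha$ is not initialised. Then every $z<t$ that enters $C_0\cup C_1$ after the run of $S_\alpha$ at $t$ and by the end of stage $s$ enters $C_0$ by a lighting of this $P_l$.

*Proof.* Consider an enumeration at a stage $s'\in[t,s]$, after the run of $S_\alpha$ at $t$. By (O5), if $s'=t$ then only proper extensions of $\alpha$ are involved.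

*Enumeration by some $R_\beta$.* It enumerates numbers $\ge c_\beta$. If $c_\beta$ was chosen after the run of $S_\alpha$ at $t$, then $c_\beta>t$ and no $z<t$ is enumerated. So assume $c_\beta$ was chosen before that run.

* $\beta\subseteq\alpha$: then $s'>t$, and the action of $R_\beta$ initialises $S_\alpha$, a contradiction.
* $\beta<_L\alpha$: then $s'>t$, and $\alpha$ is initialised at $s'$ by (O2), a contradiction.
* $\alpha<_L\beta$: $\beta$ was initialised at stage $t$ before the run of $S_\alpha$, and is not visited at $t$ after that. So $c_\beta$ was chosen after the run, a contradiction.
* $\beta\supseteq\alpha^\frown o$: then $o$ is the outcome of $S_\alpha$ at $s'$. At the end of that run $P_l$ has its guard. If $o=u_j$ or $o=n_j$, the top is then $P_j$ without guard, so $j>l$. Thus $o\in\{u_j,n_j:j>l\}\cup\{f\}$. By Lemma 5, $c_\beta$ was undefined after the run at $t$, so it was chosen after that run, a contradiction.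

*Enumeration by lighting a module $P'_q$ of some $S_\beta$.* It enumerates only numbers larger than the stage at which $P'_q$ was created. So we may assume that $P'_q$ was created at a stage $<t$.

* $\beta^\frown o\subseteq\alpha$: then $s'>t$. The lighting initialises $\alpha$, a contradiction, unless $o=u_j$ with $j<q$. In that case $S_\beta$ had outcome $u_j$ at stage $t$, with top $P'_j$ after the run. So $P'_q$ was created later than this, a contradiction.
* $\beta<_L\alpha$: $s'>t$ and $\alpha$ is initialised at $s'$, a contradiction.
* $\alpha<_L\beta$: $\beta$ was initialised at $t$, so $P'_q$ was created later, at a stage $\ge t$, a contradiction.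
* $\beta=\alpha$: if $q<l$, then $P'_q$ is the top at $s'$ and $P_l$ is gone, a contradiction. If $q>l$, then $P'_q$ was created at a stage $\ge t$, since $P_l$ was the top when it received the guard; a contradiction. If $q=l$, this is the allowed case, and lighting enumerates into $C_0$.
* $\beta\supsetneq\alpha$: as for $R_\beta$, the outcome of $S_\alpha$ at $s'$ is in $\{u_j,n_j:j>l\}\cup\{f\}$, and by Lemma 5 $S_\beta$ had no modules after the run of $S_\alpha$ at $t$ and the following initialisations. So $P_q'$ was created at a stage $\ge t$, a contradiction. $\square$

The next lemma is for the coding strategies: they need full control over their columns.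

**Lemma 7 (columns).** Let $c=c_\beta$ be defined. No element of $\omega^{[c]}$ was enumerated before $c$ was chosen. As long as $\beta$ is not initialised, only $R_\beta$ enumerates elements of $\omega^{[c]}$ into $C_0\cup C_1$. More precisely, any lighting that enumerates such an element initialises $\beta$.

*Proof.* The first claim holds because $c$ was fresh and all elements of $\omega^{[c]}$ are $\ge c$. Different $R_\gamma$ use different columns. It remains to treat lightings. Let $P_q$ of $S_\alpha$ be lit at $s$ while $c_\beta=c$ is defined ($\beta$ not having been initialised since $c$ was chosen), and suppose an element of $\omega^{[c]}$ is enumerated. Then this element lies in $H_q$, so $\omega^{[c]}\not\subseteq\Pi_q$.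

* $\beta\subseteq\alpha$: when $c$ was chosen, $S_\alpha$ had no modules. Indeed $\beta$ was in the initial state, either since the beginning or since its last initialisation, at which $S_\beta$ and all extensions of $\beta$ were initialised too; and $\alpha\supseteq\beta$ was not run since. So $P_q$ was created when $c_\beta=c$ was defined, and $\omega^{[c]}\subseteq\Pi_q$, a contradiction.
* $\beta<_L\alpha$: when $c$ was chosen, $\beta$ was visited, and $\alpha$ had been initialised at that stage before. Again $P_q$ was created later and $\omega^{[c]}\subseteq\Pi_q$, a contradiction.
* $\alpha<_L\beta$: at $s$, $\beta$ is initialised before $S_\alpha$ runs, so $c_\beta$ is undefined at the lighting, a contradiction.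
* $\beta\supseteq\alpha^\frown o$: the lighting initialises $\beta$ unless $o=u_j$ with $j<q$. In that case, at the stage when $c$ was chosen, the outcome of $S_\alpha$ was $u_j$ with top $P_j$. So $P_q$ was created later, and $\omega^{[c]}\subseteq\Pi_q$ because $\beta\supseteq\alpha^\frown u_j$ with $j<q$; a contradiction. $\square$

## 10. Waiting, calm runs and settled modules

We say *$S_\alpha$ waits forever* if $\alpha$ is visited infinitely often, and from some stage on $S_\alpha$ is never initialised and every run of $S_\alpha$ stops in Instruction 2 with outcome $f$. The next lemma is the good case for lighting, as in Section 3.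

**Lemma 8.** If $S_\alpha$ waits forever, then $\Phi^{A\oplus C_0}(x)\ne\Psi^{A\oplus C_1}(x)$ for the guard $(x,t)$ of the final top.

*Proof.* Let the final top be $P_q$, lit with this guard at $s_1$. With this guard it is lit only once, since every earlier wait with top $P_q$ ended with loss of the guard or with deletion. Lightings in 4b and 4d happen only if the guard is unchanged, so $A_{s_1}=A_t$ on $Y(x)$. Also $A$ never changes on $Y(x)$ afterwards, since otherwise the wait would end at the next run. So $A=A_t$ on $Y(x)$.

All queries of $\Phi(x)$ and $\Psi(x)$ are $<t$, as $\Phi(x)[t]\downarrow$ and $\Psi(x)[t]\downarrow$. From $t$ on $P_q$ keeps its guard and $S_\alpha$ is not initialised. By Lemma 6, compared with the situation in Instruction 5 of stage $t$, the set $C_1$ never changes on the $C_1$-queries of $\Psi(x)$, and $C_0$ changes on the $C_0$-queries of $\Phi(x)$ exactly by adding those in $H_q$. Hence $\Phi^{A\oplus C_0}(x)$ is the value $\Phi^{A_t\oplus(C_0\cup H_q)}(x)$ of stage $t$, and $\Psi^{A\oplus C_1}(x)$ is the value $\Psi^{A_t\oplus C_1}(x)$ of stage $t$. These differ by (2). $\square$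

The next lemma shows that coding strategies do not disturb forever.

**Lemma 9.** If $\alpha$ is visited infinitely often and initialised only finitely often, then $R_\alpha$ acts only finitely often, so $S_\alpha$ is initialised only finitely often.

*Proof.* Let $i=|\alpha|$. Eventually $c_\alpha=c$ is constant. By Lemma 7, $\langle c,n\rangle\notin C_{\iota_i}$ for $n\notin K$. Suppose $R_\alpha$ acts infinitely often. Each action enumerates numbers $\langle c,n\rangle$ not enumerated before, so infinitely many $n$ are wanted, and $C_{\iota_i}=\Theta_{a_i}^A$ by Lemma 3(a). By Lemma 3(b), an $n\in K$ with $\langle c,n\rangle\notin C_{\iota_i}$ would be wanted at all large stages, and $R_\alpha$ enumerates all wanted $n$ whenever $\alpha$ is visited. So $\langle c,n\rangle\in C_{\iota_i}$ for all $n\in K$, contradicting Lemma 3(c). The last claim follows by (O3). $\square$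

For the rest of this section and in Section 11, let $\alpha$ be visited infinitely often and initialised only finitely often, and consider only stages after the last initialisation of $S_\alpha$. Then $R_\alpha$ does not act, so every visit at which $\alpha$ does anything is a run of $S_\alpha$. A run is called *calm* if $S_\alpha$ is not waiting at its end. The run following a calm run reaches Instruction 3.

The purpose of the next lemma is to show that a guard which is kept forever is never disturbed and never used.

**Lemma 10.** Suppose $S_\alpha$ does not wait forever. Then every wait ends, and:

(a) There are infinitely many calm runs.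

(b) If a module $P_l$ receives a guard at some stage and keeps this guard forever (so it is never deleted), then from then on it is never critical and never lit. That is, $F_l$ stays empty and the guard never changes.

*Proof.* As $\alpha$ is visited infinitely often, a wait that does not end is a wait forever. So every wait ends.

(a) Suppose that from some stage on no run is calm. Then $S_\alpha$ is waiting after each run, and every wait ends. A wait for "act" ends with a calm run, so all these waits are for "close", and each end of a wait deletes a module. No module is created: creations in Instruction 5 belong to calm runs, and creation in Instruction 1 happens only at the first run, as $P_0$ is never deleted. So infinitely many modules are deleted and none is created, which is impossible.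

(b) Suppose $P_l$ is critical at some time after receiving the guard. As it keeps the guard and is never deleted, it is critical forever after, because $F_l$ is emptied only with loss of the guard. So after that time no run reaches Instruction 5, and no module is created. By (a) there are infinitely many calm runs; as they do not end in Instruction 5, they have outcomes $u_k$. After such a run the top is $P_k$ without guard. As $P_l$ exists and has a guard, $k>l$. The next run starts without waiting; the least critical index is $\le l<k$, and $P_k$ has no guard, so $P_k$ is deleted by 4a. Thus infinitely many modules are deleted while none is created, a contradiction.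

If $P_l$ were lit for "act" (4d), it would be critical. If it were lit for "close", it would be deleted when the wait ends. So it is never lit. $\square$

**Definition.** *$l$ settles* if there is a module $P_l$ which from some stage on exists forever with one fixed guard. *$S_\alpha$ succeeds* if it does not wait forever and every $l$ settles.

If $S_\alpha$ waits forever with top $P_q$, then $q+1$ does not settle anyway, since from some stage on there is no $P_{q+1}$.

## 11. The next node on the path

If $S_\alpha$ does not succeed, we must find an outcome below which the construction can go on, and we must know why $S_\alpha$ failed. This is what the next lemma is for.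

**Lemma 11.** Either $S_\alpha$ succeeds, or there is $o\in\Lambda$ such that $\alpha^\frown o$ is visited infinitely often and initialised only finitely often. In the latter case either $S_\alpha$ waits forever ($o=f$), or for some $j$ all $l<j$ settle, some module $P_j$ exists permanently, and one of the following holds:

(u) $P_j$ loses its guard infinitely often, while from some stage on $F_j=\emptyset$ ($o=u_j$);

(n) from some stage on $P_j$ has no guard and all outcomes are $n_j$ ($o=n_j$).

*Proof.* **What can initialise $\alpha^\frown o$.** We first show that (after the last initialisation of $S_\alpha$) the node $\alpha^\frown o$ is initialised only at stages at which $S_\alpha$ has an outcome $<o$ or performs a lighting that initialises $\alpha^\frown o$.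

* $R_\gamma$ acts. If $\gamma\subseteq\alpha$ or $\gamma<_L\alpha$, then $S_\alpha$ is initialised, which is excluded. The remaining possibility is $\gamma\supseteq\alpha^\frown o''$ with $o''<o$, and then $S_\alpha$ has outcome $o''<o$.
* $S_\gamma$ has outcome $o'$ and $\gamma^\frown o'<_L\alpha^\frown o$. Then either $\gamma^\frown o'<_L\alpha$ and $\alpha$ is initialised, which is excluded; or $\gamma=\alpha$ and $o'<o$; or $\gamma\supseteq\alpha^\frown o''$ with $o''<o$, and $S_\alpha$ has outcome $o''$.
* $S_\gamma$ lights and initialises $\alpha^\frown o\supseteq\gamma^\frown o'$. Then $\gamma=\alpha$, or $\gamma^\frown o'\subseteq\alpha$ and $\alpha$ is initialised too, which is excluded.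

**$S_\alpha$ waits forever.** Then eventually all outcomes are $f$ and there is no lighting, so $o=f$ works.

**The least unsettled index.** Assume from now on that $S_\alpha$ neither waits forever nor succeeds. Let $j$ be the least index that does not settle. Let $s_0$ be such that from $s_0$ on each $l<j$ has its fixed module with its fixed guard. By Lemma 10(b) these modules are never critical and never lit after $s_0$, and outcomes $u_l$ with $l<j$ do not occur after $s_0$, since they would remove a guard.

**A permanent $P_j$.** After $s_0$ no module of index $j$ is deleted, because at a deletion some $P_l$ with $l<j$ is critical (Lemma 4(iii)). Some $P_j$ exists at some stage after $s_0$: for $j=0$ this is clear. For $j>0$, at the end of a calm run after $s_0$ the top has no guard while $P_{j-1}$ has one, so the top has index $\ge j$. Hence there is a permanent module $P_j$.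

**$F_j$ becomes nonempty only finitely often.** Only $P_j$ enumerates elements of $\omega^{[d_j]}$ into $B_{\iota_j}^\alpha$, and $P_j$ is never dumped; so $\langle d_j,n\rangle\in B_{\iota_j}^\alpha$ only for $n\in K$. Suppose $F_j$ becomes nonempty infinitely often. As $F_j$ is emptied only by enumerating $\langle d_j,n\rangle$ for $n\in F_j$, the successive sets $F_j$ are disjoint, so infinitely many $n$ are wanted for $(d_j,j,B_{\iota_j}^\alpha)$. By Lemma 3(a), $B^\alpha_{\iota_j}=\Theta_{a_j}^A$. Infinitely often $F_j$ is set to *all* wanted $n$, and these are later enumerated. So by Lemma 3(b) $\langle d_j,n\rangle\in B^\alpha_{\iota_j}$ for all $n\in K$, contradicting Lemma 3(c).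

**$P_j$ is lit only finitely often.** A lighting for "act" needs $F_j\ne\emptyset$; the wait ends and $F_j$ is then emptied. So this happens only finitely often. A lighting for "close" after $s_0$ would be followed by the deletion of $P_j$.

**$P_j$ loses its guard infinitely often.** Then outcome $u_j$ occurs infinitely often. The set $F_j$ is nonempty only while $P_j$ has a guard, and is emptied when the guard is lost; so $F_j=\emptyset$ from some stage on. Outcomes $<u_j$ are finite in number. The lightings that initialise $\alpha^\frown u_j$ are those of modules $P_q$ with $q\le j$, and they are finite in number too. So (u) holds with $o=u_j$.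

**$P_j$ loses its guard only finitely often.** Then from some stage on $P_j$ either always has one fixed guard or never has a guard. The first is impossible, as $j$ does not settle. In the second case, by Lemma 4(i), after each late run $P_j$ is the top and $S_\alpha$ is not waiting. At each late run no module is critical ($P_l$ with $l<j$ by the choice of $s_0$, and $P_j$ because it has no guard). So the run ends in Instruction 5, and the outcome is $n_j$, since otherwise $P_j$ would receive a guard. There are no late lightings. So (n) holds with $o=n_j$. $\square$

There are now two cases: either some node $\alpha$ that is visited infinitely often and initialised only finitely often has a succeeding $S_\alpha$, or there is no such node.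

## 12. A succeeding $S_\alpha$: the pair $(B_0^\alpha,B_1^\alpha)$

Suppose $\alpha$ is visited infinitely often and initialised only finitely often, and $S_\alpha$ succeeds. Let $i=|\alpha|$. Put $X_\iota=B_\iota=B_\iota^\alpha$, as enumerated after the last initialisation of $S_\alpha$, which takes place by stage $s_*$, say. These are c.e. sets.

**Step 1: $B_\iota\not\le_{btt}A$.** This step shows that the two degrees are strictly above $\deg(A)$. Let $(a,\iota)=(a_l,\iota_l)$ and suppose $B_\iota=\Theta_a^A$. Let $P_l$ be the settled module of index $l$ and $d$ its column. It is never dumped, so $\langle d,n\rangle\in B_\iota$ only for $n\in K$. Suppose $n\in K$ and $\langle d,n\rangle\notin B_\iota$. By Lemma 3(b), $n$ is wanted at all large stages. By Lemma 10(a) infinitely many runs reach Instruction 3, and by Lemma 10(b) at the late ones $P_l$ has an unchanged guard and $F_l=\emptyset$. So $F_l$ becomes nonempty, contradicting Lemma 10(b). Thus $\langle d,n\rangle\in B_\iota$ for all $n\in K$, contradicting Lemma 3(c). As every pair $(a,\iota)$ is some $(a_l,\iota_l)$, we get $B_\iota\not\le_{btt}A$, hence $A\oplus B_\iota\not\le_{btt}A$, for $\iota=0,1$.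

**Step 2: a stage at which all relevant modules are guarded.** Let $V=\Gamma_0^{A\oplus B_0}=\Gamma_1^{A\oplus B_1}$ with total bounded procedures of norms $\le k$. Given $u$, let $Q_\iota$ be the set of $B_\iota$-queries of $\Gamma_\iota(u)$; so $|Q_0|+|Q_1|\le2k$. A module $P_l$ is *in use* if $\omega^{[d_l]}\cap Q_{\iota_l}\ne\emptyset$. This step finds a stage from which the future on $Q_0,Q_1$ can be read off $A$. Let $s_u$ be the least $s>\max(Q_0\cup Q_1\cup\{s_*\})$ such that $S_\alpha$ has a calm run at stage $s$ at the end of which all existing in-use modules have an unchanged guard.

The stage $s_u$ exists: an in-use module has column $\le\max(Q_0\cup Q_1)$, and by (O4) only finitely many modules ever have such columns. Each of them is eventually deleted or is permanent. In the latter case it is the settled module of its index, so finally it has a fixed guard, which never changes by Lemma 10(b). By Lemma 10(a) there is a calm run that is late enough. Moreover $s_u$ is computable from $u$, since all conditions are decidable and $\alpha,s_*$ are constants.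

Let $P_{l_1},\dots,P_{l_r}$, $l_1<\dots<l_r$, be the existing in-use modules at the end of that run; we call them *listed*. Their columns are disjoint and each contains an element of $Q_0$ or $Q_1$ on its side, so $r\le2k$. Let $(x_l,t_l)$ be their guards and $Y_l=Y(x_l)$. Then $A_{s_u}=A_{t_l}$ on $Y_l$. Put
$$I=\{l\in\{l_1,\dots,l_r\}:A\ne A_{s_u}\text{ on }Y_l\}.$$

**Step 3: what happens to $B_0,B_1$ after $s_u$.** Three facts describe this on the queried numbers.

(F1) *If $z\in Q_\iota$ is not in the column of a side-$\iota$ module existing at the end of the run at $s_u$, then $B_\iota(z)$ does not change after that run.* Elements entering $B_\iota$ later are in columns of side-$\iota$ modules that exist then or are created later. The latter have columns, hence elements, $>s_u>z$.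

(F2) *If $P_l$ is listed and $l\notin I$, then $P_l$ enumerates nothing after the run at $s_u$.* Its first later enumeration or loss of guard (deletion included) would occur in Instruction 2, 4a or 4c while it still has the guard $(x_l,t_l)$, and in all these cases this guard has changed. So $A\ne A_{t_l}$ on $Y_l$. Since $A_{t_l}=A_{s_u}$ on $Y_l$, we get $l\in I$.

(F3) *If $l<j$ are indices of listed modules and $l\in I$, then the listed module $P_j$ is deleted, hence dumped, at a stage $>s_u$; so $Q_{\iota_j}\cap\omega^{[d_j]}\subseteq B_{\iota_j}$.* If $P_j$ were never deleted, then $P_l$ would keep its guard $(x_l,t_l)$ forever by Lemma 4(i), and by Lemma 10(b) this guard would never change, contradicting $l\in I$. The dump at a stage $s>s_u$ enumerates all elements of $\omega^{[d_j]}$ that are $\le s$, hence all elements of $Q_{\iota_j}\cap\omega^{[d_j]}$.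

**Step 4: the truth table for $V(u)$.** This step reduces $V$ to $A$. Query $A$ on all $Y_l$ with $P_l$ listed, and find $I$.

If $I=\emptyset$, then by (F1) and (F2) $B_0$ on $Q_0$ is as at the end of the run at $s_u$. Evaluate $\Gamma_0(u)$, with $A$-queries.

Otherwise let $l=\min I$ and $\iota=1-\iota_l$. Let $z\in Q_\iota$. If $z$ is in no column of a side-$\iota$ module existing at the end of the run at $s_u$, then $B_\iota(z)$ is as at $s_u$ by (F1). If $z$ is in the column of such a module $P_j$, then $P_j$ is in use, hence listed, and $j\ne l$ because the sides differ. If $j<l$, then $j\notin I$, and $B_\iota(z)$ is as at $s_u$ by (F2). If $j>l$, then $z\in B_\iota$ by (F3). So all values of $B_\iota$ on $Q_\iota$ are known. Evaluate $\Gamma_\iota(u)$, with $A$-queries.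

This is a truth table computable from $u$. It uses at most $2k$ $A$-queries of $\Gamma_0(u)$ and $\Gamma_1(u)$ together, and at most $2k$ sets $Y_l$ of size at most $2p_i$. So it has at most $2k+2k\cdot2p_i$ queries, and $V\le_{btt}A$. This proves Theorem 1 in this case.

## 13. No succeeding $S_\alpha$: the pair $(C_0,C_1)$

Now suppose that no node that is visited infinitely often and initialised only finitely often has a succeeding $S$-strategy. The root is visited at every stage and never initialised. By Lemmas 9 and 11, applied repeatedly, there is $h\in\Lambda^\omega$ such that each initial segment $h_i$ of $h$, of length $i$, is visited infinitely often and initialised only finitely often, and $S_{h_i}$ does not succeed. Put $X_\iota=C_\iota$.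

**Step 1: $C_\iota\not\le_{btt}A$.** Again this gives strictness. Let $(a,\iota)=(a_i,\iota_i)$, $\alpha=h_i$, and $c$ the final value of $c_\alpha$. Suppose $C_\iota=\Theta_a^A$. By Lemma 7, $\langle c,n\rangle\in C_\iota$ only for $n\in K$. By Lemma 3(b), an $n\in K$ with $\langle c,n\rangle\notin C_\iota$ would be wanted at all large stages, and so $\langle c,n\rangle$ would be enumerated at a late visit to $\alpha$. So $\langle c,n\rangle\in C_\iota$ for all $n\in K$, contradicting Lemma 3(c). Hence $A\oplus C_\iota\not\le_{btt}A$.

**Step 2: the set $G$.** Let $W=\Phi^{A\oplus C_0}=\Psi^{A\oplus C_1}$ with $(\Phi,\Psi)=(\Phi_i,\Psi_i)$ both total, and let $\alpha=h_i$. The aim is a computable set $G$ with $W=\Phi^{A\oplus G}$. By Lemma 8, $S_\alpha$ does not wait forever. So (u) or (n) of Lemma 11 holds for some $j$, with a permanent module $P_j$, created at stage $r$, with $m_j,\Pi_j,H_j$. Put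
$$G=C_0\cup H_j.$$

**Step 3: $G$ is computable.** $H_j$ is computable, and $G\setminus H_j=C_0\cap([0,m_j]\cup\Pi_j)$. It suffices that $C_0\cap\omega^{[c_\beta]}$ is finite for each of the finitely many columns $\omega^{[c_\beta]}$ in $\Pi_j$, where $c_\beta$ is the value at the creation of $P_j$.

Let "later" mean: after the creation of $P_j$ at stage $r$. As $P_j$ is permanent, $S_\alpha$ is not initialised later. Hence, later, $\alpha$ is not initialised, no node $<_L\alpha$ is visited, and no $R_\gamma$ with $\gamma\subseteq\alpha$ acts. By Lemma 4(i), later no outcome $u_l$ of $S_\alpha$ with $l<j$ occurs, and no $P_l$ of $S_\alpha$ with $l<j$ is lit. We show that each relevant $\beta$ is not initialised later and that $R_\beta$ does not act later. Then by Lemma 7 no element of its column enters $C_0$ later, so $C_0\cap\omega^{[c_\beta]}$ is finite. There are three kinds of $\beta$.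

*First kind: $\beta\subseteq\alpha$.* An initialisation of $\beta$ initialises $\alpha$, which is excluded. $R_\beta$ does not act.

*Second kind: $\beta<_L\alpha$*, say $\delta^\frown o\subseteq\beta$, $\delta^\frown o'\subseteq\alpha$, $o<o'$. Then $\beta$ is not visited later, so $R_\beta$ does not act. If $\beta$ were initialised later, one of the following would hold.

* An action of $R_\gamma$ initialises $\beta$, so $\gamma\subsetneq\beta$ or $\gamma<_L\beta$. If $\gamma\subsetneq\beta$, then $\gamma\subseteq\delta\subseteq\alpha$ or $\gamma\supseteq\delta^\frown o$, and in the latter case $\gamma<_L\alpha$. If $\gamma<_L\beta$, then $\gamma<_L\alpha$ by transitivity. Both $\gamma\subseteq\alpha$ and $\gamma<_L\alpha$ are excluded.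
* $S_\gamma$ has outcome $o_1$ with $\gamma^\frown o_1<_L\beta$. Then $\gamma^\frown o_1<_L\alpha$ and $\alpha$ is initialised; excluded.
* $S_\gamma$ performs a lighting that initialises $\beta$, through $\gamma^\frown o_1\subseteq\beta$. If $\gamma\supseteq\delta^\frown o$, then $\gamma<_L\alpha$ is visited; excluded. If $\gamma\subsetneq\delta$, then $\gamma^\frown o_1\subseteq\delta\subseteq\alpha$ and $\alpha$ is initialised; excluded. If $\gamma=\delta$, then $o_1=o<o'$, and since the set of initialised outcomes is closed upwards, $\alpha\supseteq\delta^\frown o'$ is initialised; excluded.

*Third kind: $\beta\supseteq\alpha^\frown u_l$ with $l<j$.* Nodes extending some $\alpha^\frown u_{l'}$ with $l'\le l$ are not visited later, so $R_\beta$ does not act. If $\beta$ were initialised later, one of the following would hold.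

* An action of $R_\gamma$ initialises $\beta$. Then $\gamma\subsetneq\beta$ or $\gamma<_L\beta$, so $\gamma\subseteq\alpha$, or $\gamma<_L\alpha$, or $\gamma\supseteq\alpha^\frown u_{l'}$ with $l'\le l$ (the outcomes below $u_l$ are the $u_{l'}$ with $l'<l$). All are excluded.
* $S_\gamma$ has outcome $o_1$ with $\gamma^\frown o_1<_L\beta$. Then $\gamma^\frown o_1<_L\alpha$ and $\alpha$ is initialised, or $\gamma=\alpha$ and $o_1=u_{l'}$ with $l'<l$, or $\gamma\supseteq\alpha^\frown u_{l'}$ with $l'\le l$ is visited. All are excluded.
* $S_\gamma$ performs a lighting that initialises $\beta$, through $\gamma^\frown o_1\subseteq\beta$. If $\gamma\subsetneq\alpha$, then $\gamma^\frown o_1\subseteq\alpha$ and $\alpha$ is initialised; excluded. If $\gamma=\alpha$, then $o_1=u_l$, and some $P_q$ with $q\le l<j$ is lit; excluded. If $\gamma\supseteq\alpha^\frown u_l$, then $\gamma$ is visited; excluded.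

So $G$ is computable.

**Step 4: $W(x)=\Phi^{A\oplus G}(x)$ for all $x$.** This is the argument of Section 3, with storing a guard in place of lighting. Otherwise take $x^*$ with
$$\Psi^{A\oplus C_1}(x^*)=\Phi^{A\oplus C_0}(x^*)\ne\Phi^{A\oplus(C_0\cup H_j)}(x^*).\tag{3}$$
Take a stage $s_1>r,x^*$ such that $\Phi(y)[s_1]\downarrow$ and $\Psi(y)[s_1]\downarrow$ for all $y\le x^*$, and after $s_1$ none of $A,C_0,C_1$ changes on any query of these. By (3), $x^*$ is eligible for $P_j$ at every stage $s>s_1$.

In case (n), $P_j$ is at every late run the top in Instruction 5, without guard. So it would receive a guard, a contradiction.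

In case (u), $P_j$ loses, and therefore also receives, a guard infinitely often. Let it receive a guard $(x,s)$ with $s>s_1$. As $x$ is the *least* eligible number, $x\le x^*$. So $A$ does not change on $Y(x)$ after $s$, and this guard never changes. But $P_j$ is permanent, and a guard is lost without deletion only in Instruction 2 or in 4c, when it has changed. So $P_j$ never loses this guard, contradicting (u).

Hence $W=\Phi^{A\oplus G}$ with $G$ computable, and $W\le_{btt}A$ with norm at most $p_i$, by the fact in Section 2. Every $W$ with $W\le_{btt}A\oplus C_0$ and $W\le_{btt}A\oplus C_1$ arises from some pair $(\Phi_i,\Psi_i)$ of total procedures, so $X_0=C_0$ and $X_1=C_1$ are as required. This completes the proof of Theorem 1, and with it of Corollary 2. $\blacksquare$
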